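\title{Descent classes, inversion codes, and four equidistributed quadruples of permutation statistics}

\begin{abstract}
The code of a permutation records, for each position, the number of smaller entries to its right. Two pairs of statistics read off the code, $(\mathrm{stc},\mathrm{inv})$ and $(\mathrm{dmc},X)$, are each distributed like the pair (number of descents, major index). We prove the conjecture that the quadruples $(\mathrm{des},\mathrm{maj},\mathrm{inv},\mathrm{stc})$, $(\mathrm{stc},\mathrm{inv},\mathrm{maj},\mathrm{des})$, $(\mathrm{dmc},X,\mathrm{maj},\mathrm{des})$ and $(\mathrm{des},\mathrm{maj},X,\mathrm{dmc})$ are equidistributed on $S_n$. More precisely, on the permutations with any given descent set, both pairs are distributed like the number of descents and the major index of the inverse. The proof builds codes one weakly increasing row at a time and gives explicit generating functions.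
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $S_n$ be the symmetric group on $[n]=\{1,\dots,n\}$, with permutations written as words $\pi=\pi_1\cdots\pi_n$. For a finite set $A$ of integers, $\|A\|$ is the sum of its elements, and for a word $a$, $\|a\|$ is the sum of its letters. The \emph{descent set} of $\pi$ is $\mathrm{Des}(\pi)=\{i\in[n-1]:\pi_i>\pi_{i+1}\}$, and
\[
\mathrm{des}(\pi)=|\mathrm{Des}(\pi)|,\qquad \mathrm{maj}(\pi)=\|\mathrm{Des}(\pi)\|,\qquad \mathrm{inv}(\pi)=\#\{(i,j):i<j,\ \pi_i>\pi_j\}.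
\]
The same formulas define $\mathrm{Des}$, $\mathrm{des}$ and $\mathrm{maj}$ for words with repeated letters. The \emph{code} of $\pi$ is the word $\mathrm{code}(\pi)=a_1\cdots a_n$ with $a_i=\#\{j>i:\pi_j<\pi_i\}$, so that $\mathrm{inv}(\pi)=\|\mathrm{code}(\pi)\|$.

Let $a=a_1\cdots a_n$ be a word of nonnegative integers. A \emph{staircase of length $r$} in $a$ is a sequence of positions $i_1<\dots<i_r$ with $a_{i_j}\ge r-j+1$ for $j=1,\dots,r$, and $\mathrm{st}(a)$ is the largest length $r\ge0$ of a staircase in $a$. Let $L(a)$ be the set of nonzero letters of $a$, and let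
\[
E(a)=\#\{(l,j): l\in L(a),\ l\text{ occurs in }a_1\cdots a_{j-1},\ l\le a_j\}.
\]
For $\pi\in S_n$ with code $a$ put
\[
\mathrm{stc}(\pi)=\mathrm{st}(a),\qquad \mathrm{dmc}(\pi)=|L(a)|,\qquad X(\pi)=\|L(a)\|+E(a).
\]
Thus each $l\in L(a)$ contributes to $X$ its value $l$ plus the number of letters $a_j\ge l$ standing to the right of the first occurrence of $l$. For example, $\pi=23514$ has code $11200$, so $\mathrm{inv}=4$, $\mathrm{stc}=1$, $\mathrm{dmc}=2$ and $X=(1+2)+(2+0)=5$.

The pairs $(\mathrm{des},\mathrm{maj})$, $(\mathrm{stc},\mathrm{inv})$ and $(\mathrm{dmc},X)$ have a common shape: if the first coordinate is $r$, the second is at least $1+2+\dots+r$, because $r$ descent positions, the $r$ letters of a staircase, and $r$ distinct positive letters each have at least this sum. Call maps defined on a finite set \emph{equidistributed} if each value is taken equally often by all of them. It is known that $(\mathrm{stc},\mathrm{inv})$ and $(\mathrm{dmc},X)$ are each equidistributed with $(\mathrm{des},\mathrm{maj})$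 on $S_n$; pairs with this property are called Euler--Mahonian. One may then ask how such a pair is distributed \emph{jointly} with $(\mathrm{des},\mathrm{maj})$. The following statement is conjectured in \cite{LE}.

\begin{theorem}\label{thm:conj}
For every $n\ge1$, the four quadruples
\[
(\mathrm{des},\mathrm{maj},\mathrm{inv},\mathrm{stc}),\quad(\mathrm{stc},\mathrm{inv},\mathrm{maj},\mathrm{des}),\quad(\mathrm{dmc},X,\mathrm{maj},\mathrm{des}),\quad(\mathrm{des},\mathrm{maj},X,\mathrm{dmc})
\]
are equidistributed on $S_n$.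
\end{theorem}

The theorem says that the joint distribution of $(\mathrm{des},\mathrm{maj})$ and $(\mathrm{stc},\mathrm{inv})$ is symmetric in the two pairs, and that $(\mathrm{dmc},X)$ may replace $(\mathrm{stc},\mathrm{inv})$. There is one Euler--Mahonian pair for which such a symmetry costs nothing: $\mathrm{ides}(\pi)=\mathrm{des}(\pi^{-1})$ and $\mathrm{imaj}(\pi)=\mathrm{maj}(\pi^{-1})$, since $\pi\mapsto\pi^{-1}$ exchanges $(\mathrm{ides},\mathrm{imaj})$ with $(\mathrm{des},\mathrm{maj})$. This suggests the guess that, once the descents of $\pi$ are fixed, the pairs read off the code behave like $(\mathrm{ides},\mathrm{imaj})$. The guess is correct, for the whole descent set.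

The proof needs a mirror image of $E$. Consider the pairs of positions $i<j$ with $1\le a_i\le a_j$. Then $E(a)$ is the number of distinct pairs $(a_i,j)$ that arise. Let $E'(a)$ be the number of distinct pairs $(i,a_j)$, that is,
\[
E'(a)=\#\{(i,l): a_i\ge1,\ l\text{ occurs in }a_{i+1}\cdots a_n,\ l\ge a_i\},
\]
and put $X'(\pi)=\|L(a)\|+E'(a)$ for $a=\mathrm{code}(\pi)$. The two statistics differ: $E(11200)=2$ and $E'(11200)=3$, while $E(12200)=3$ and $E'(12200)=2$.

\begin{theorem}\label{thm:des}
For every $n\ge1$ and $J\subseteq[n-1]$, the pairs $(\mathrm{stc},\mathrm{inv})$, $(\mathrm{dmc},X)$, $(\mathrm{dmc},X')$ and $(\mathrm{ides},\mathrm{imaj})$ are equidistributed on $\{\pi\in S_n:\mathrm{Des}(\pi)=J\}$.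
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:conj} from Theorem~\ref{thm:des}]
Write $\sim$ for equidistribution on $S_n$. Since $\mathrm{des}$ and $\mathrm{maj}$ are constant on each class $\mathrm{Des}(\pi)=J$, Theorem~\ref{thm:des} gives
\begin{gather*}
(\mathrm{des},\mathrm{maj},\mathrm{inv},\mathrm{stc})\sim(\mathrm{des},\mathrm{maj},\mathrm{imaj},\mathrm{ides})\sim(\mathrm{des},\mathrm{maj},X,\mathrm{dmc}),\\
(\mathrm{stc},\mathrm{inv},\mathrm{maj},\mathrm{des})\sim(\mathrm{ides},\mathrm{imaj},\mathrm{maj},\mathrm{des})\sim(\mathrm{dmc},X,\mathrm{maj},\mathrm{des}),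
\end{gather*}
and $\pi\mapsto\pi^{-1}$ carries the middle quadruple of the first line to that of the second.
\end{proof}

The same argument shows that $(\mathrm{des},\mathrm{maj},X',\mathrm{dmc})$ and $(\mathrm{dmc},X',\mathrm{maj},\mathrm{des})$ join the four quadruples. The two known equidistributions are not used below; they are recovered from Theorem~\ref{thm:conj} by keeping the first two coordinates.

Theorem~\ref{thm:des} comes from an explicit formula. Let $(x;q)_k=\prod_{i=0}^{k-1}(1-xq^i)$, and let the $q$-binomial coefficient $\genfrac{[}{]}{0pt}{}{a}{b}=\genfrac{[}{]}{0pt}{}{a}{b}_q$ be $(q;q)_a/\bigl((q;q)_b(q;q)_{a-b}\bigr)$ if $0\le b\le a$ and $0$ otherwise. For a composition $c=(c_1,\dots,c_k)$ of $n$, that is, a sequence of positive integers with sum $n$, put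
\[
S(c)=\{c_1,\,c_1+c_2,\,\dots,\,c_1+\dots+c_{k-1}\},\qquad N_b=c_{b+1}+\dots+c_k\quad(1\le b\le k).
\]

\begin{theorem}\label{thm:gf}
Let $c=(c_1,\dots,c_k)$ be a composition of $n$, and let $(\epsilon,\mu)$ be any of the four pairs of Theorem~\ref{thm:des}. Then $\sum_{\mathrm{Des}(\pi)\subseteq S(c)}t^{\epsilon(\pi)}q^{\mu(\pi)}$ equals
\[
\sum_{d_1,\dots,d_k\ge0}\ \prod_{b=1}^k t^{d_b}q^{d_b(D_b+d_b)}\genfrac{[}{]}{0pt}{}{N_b-D_b}{d_b}\genfrac{[}{]}{0pt}{}{c_b+D_b}{c_b-d_b}=(t;q)_{n+1}\sum_{s\ge0}t^s\prod_{b=1}^k\genfrac{[}{]}{0pt}{}{c_b+s}{c_b},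
\]
where $D_b=d_{b+1}+\dots+d_k$.
\end{theorem}

Every subset $I\subseteq[n-1]$ is $S(c)$ for exactly one composition $c$, and the generating function of a pair on $\{\mathrm{Des}=J\}$ is $\sum_{I\subseteq J}(-1)^{|J\setminus I|}$ times its generating function on $\{\mathrm{Des}\subseteq I\}$. Hence Theorem~\ref{thm:gf} implies Theorem~\ref{thm:des}.

\begin{example}\label{ex:four}
Let $n=4$ and $J=\{2\}$.
\[
\begin{array}{c|c|c|c|c|c}
\pi&\mathrm{code}(\pi)&(\mathrm{stc},\mathrm{inv})&(\mathrm{dmc},X)=(\mathrm{dmc},X')&\pi^{-1}&(\mathrm{ides},\mathrm{imaj})\\\hline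
1324&0100&(1,1)&(1,1)&1324&(1,2)\\
1423&0200&(1,2)&(1,2)&1342&(1,3)\\
2314&1100&(1,2)&(1,2)&3124&(1,1)\\
2413&1200&(1,3)&(2,4)&3142&(2,4)\\
3412&2200&(2,4)&(1,3)&3412&(1,2)
\end{array}
\]
With the identity permutation added, each pair has generating function $1+tq(1+q)^2+t^2q^4$. This is the first sum in Theorem~\ref{thm:gf} for $c=(2,2)$: here $N_2=0$ forces $d_2=0$, and the sum is $\sum_dt^dq^{d^2}\genfrac{[}{]}{0pt}{}{2}{d}\genfrac{[}{]}{0pt}{}{2}{2-d}$.
\end{example}

The common distribution in Theorem~\ref{thm:conj} has a closed form.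

\begin{theorem}\label{thm:joint}
Let $(x_1,x_2,x_3,x_4)$ be any of the four quadruples of Theorem~\ref{thm:conj}, let $A_n=\sum_{\pi\in S_n}t_1^{x_1(\pi)}q_1^{x_2(\pi)}q_2^{x_3(\pi)}t_2^{x_4(\pi)}$ for $n\ge1$, and $A_0=1$. Then
\[
\sum_{n\ge0}\frac{A_n\,u^n}{(t_1;q_1)_{n+1}(t_2;q_2)_{n+1}}=\sum_{r,s\ge0}t_1^rt_2^s\prod_{i=0}^r\prod_{j=0}^s\frac1{1-u\,q_1^iq_2^j}.
\]
\end{theorem}

The right side is invariant under $(t_1,q_1)\leftrightarrow(t_2,q_2)$, which displays the symmetry between the two Euler--Mahonian pairs.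

The route is as follows. The codes of the permutations with $\mathrm{Des}(\pi)\subseteq S(c)$ are concatenations of weakly increasing rows, and Theorem~\ref{thm:words} in Section~\ref{sec:words} extends the statement about the three code pairs to arbitrary weakly decreasing bounds on the rows. When a row is put in front of a word, $(\mathrm{st},\|\cdot\|)$ and $(|L|,\|L\|+E')$ obey the same recursion (Sections~\ref{sec:st} and~\ref{sec:Ep}). The statistic $E$ does not, and Section~\ref{sec:E} reaches it by comparison with $E'$. Section~\ref{sec:ides} shows that $(\mathrm{ides},\mathrm{imaj})$ obeys the recursion too, and Section~\ref{sec:joint} proves Theorem~\ref{thm:joint}.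

\section{Facts on $q$-binomial coefficients}\label{sec:q}

We write $[x,y]=\{x,x+1,\dots,y\}$; round binomial coefficients such as $\binom d2$ are ordinary ones. The following facts are standard; see \cite[Ch.~3]{An}. The basic one counts multisets by their sum: for $k,l\ge0$,
\begin{equation}\label{eq:multi}
\sum_{0\le x_1\le\dots\le x_k\le l}q^{x_1+\dots+x_k}=\genfrac{[}{]}{0pt}{}{k+l}{k}.
\end{equation}
Subtracting $i$ from the $i$-th smallest element of a $k$-subset of $[n]$ gives a sequence as in \eqref{eq:multi} with $l=n-k$, so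
\begin{equation}\label{eq:sub}
\sum_{A\subseteq[n],\ |A|=k}q^{\|A\|}=q^{\binom{k+1}2}\genfrac{[}{]}{0pt}{}{n}{k}.
\end{equation}
If $x$ is the $i$-th smallest element of $D\subseteq[p+d]$, then $x-i$ elements of $[p+d]\setminus D$ are smaller than $x$. So \eqref{eq:sub} shows that for a totally ordered set $U$ with $|U|=p+d$,
\begin{equation}\label{eq:split}
\sum_{D\subseteq U,\ |D|=d}q^{\#\{(l,x):\ l\in U\setminus D,\ x\in D,\ l<x\}}=\genfrac{[}{]}{0pt}{}{p+d}{d}.
\end{equation}
The coefficient of $t^j$ in $\prod_{i=0}^n(1-tq^i)^{-1}$ counts multisets of $j$ elements of $[0,n]$ by their sum, so \eqref{eq:multi} gives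
\begin{equation}\label{eq:series}
\frac1{(t;q)_{n+1}}=\sum_{j\ge0}t^j\genfrac{[}{]}{0pt}{}{n+j}{n}.
\end{equation}
Finally, Section~\ref{sec:ides} uses the $q$-Pfaff--Saalsch\"utz summation \cite[(1.7.2)]{GR}: for an integer $M\ge0$,
\begin{equation}\label{eq:saal}
\sum_{d=0}^M\frac{(a;q)_d\,(b;q)_d\,(q^{-M};q)_d}{(q;q)_d\,(C;q)_d\,(abq^{1-M}/C;q)_d}\,q^d=\frac{(C/a;q)_M\,(C/b;q)_M}{(C;q)_M\,(C/(ab);q)_M}.
\end{equation}

\section{Codes of descent classes and words in rows}\label{sec:words}

The code is a bijection from $S_n$ to the set of words $a_1\cdots a_n$ with $0\le a_i\le n-i$: the entry $\pi_i$ is recovered as the $(a_i+1)$-st smallest element of $[n]\setminus\{\pi_1,\dots,\pi_{i-1}\}$. It also preserves descents.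

\begin{lemma}\label{lem:codedes}
If $a=\mathrm{code}(\pi)$, then $\mathrm{Des}(a)=\mathrm{Des}(\pi)$.
\end{lemma}

\begin{proof}
If $\pi_i<\pi_{i+1}$, every $j>i$ with $\pi_j<\pi_i$ satisfies $j>i+1$ and $\pi_j<\pi_{i+1}$, so $a_i\le a_{i+1}$. If $\pi_i>\pi_{i+1}$, every $j$ counted by $a_{i+1}$ is counted by $a_i$, and so is $j=i+1$; hence $a_i>a_{i+1}$.
\end{proof}

For integers $h,c\ge0$ let $R(h,c)$ be the set of weakly increasing words of length $c$ with letters in $[0,h]$. For sequences $h=(h_1,\dots,h_k)$ and $c=(c_1,\dots,c_k)$ of nonnegative integers with $h_1\ge\dots\ge h_k$, let $W(h,c)$ be the set of concatenations $\alpha^1\alpha^2\cdots\alpha^k$ with $\alpha^b\in R(h_b,c_b)$; we call $\alpha^b$ the $b$-th \emph{row}. For $k=0$ the set consists of the empty word.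

\begin{lemma}\label{lem:reduce}
Let $c$ be a composition of $n$ and $N=(N_1,\dots,N_k)$. The code is a bijection from $\{\pi\in S_n:\mathrm{Des}(\pi)\subseteq S(c)\}$ to $W(N,c)$.
\end{lemma}

\begin{proof}
Cut $[n]$ into consecutive blocks of sizes $c_1,\dots,c_k$. By Lemma~\ref{lem:codedes}, $\mathrm{Des}(\pi)\subseteq S(c)$ if and only if the code is weakly increasing on each block. For such a word, the conditions $a_i\le n-i$ on block $b$ hold if and only if all letters of the block are at most $N_b$: the last position of the block has $n-i=N_b$, and the earlier ones have letters that are no larger and bounds that are larger.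
\end{proof}

The inductions of Section~\ref{sec:E} remove the last row and shrink the alphabet, and neither operation keeps the bounds in the form $N_b$. So we work with all classes $W(h,c)$. For integers $h,c,s,d\ge0$ put
\[
\kappa_{h,c}(s,d)=q^{d(s+d)}\genfrac{[}{]}{0pt}{}{h-s}{d}\genfrac{[}{]}{0pt}{}{c+s}{c-d}.
\]
This vanishes unless $s+d\le h$ and $d\le c$. It will be the total $q$-weight of the rows in $R(h,c)$ that raise the first statistic from $s$ to $s+d$. For sequences $h,c$ as above put
\[
F_{h,c}(t,q)=\sum_{d_1,\dots,d_k\ge0}\ \prod_{b=1}^kt^{d_b}\kappa_{h_b,c_b}(D_b,d_b),\qquad D_b=d_{b+1}+\dots+d_k .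
\]
For $k\ge1$ its degree in $t$ is at most $h_1$, and $F_{N,c}$ is the first sum in Theorem~\ref{thm:gf}. If $h^-=(h_2,\dots,h_k)$, $c^-=(c_2,\dots,c_k)$ and $F_{h^-,c^-}=\sum_sf_st^s$, then separating the factor $b=1$ gives
\begin{equation}\label{eq:rec}
F_{h,c}=\sum_{s,d\ge0}f_s\,\kappa_{h_1,c_1}(s,d)\,t^{s+d},
\end{equation}
and $F_{h,c}=1$ for $k=0$.

\begin{theorem}\label{thm:words}
For all $k\ge0$, $h_1\ge\dots\ge h_k\ge0$ and $c_1,\dots,c_k\ge0$,
\[
\sum_{a\in W(h,c)}t^{\mathrm{st}(a)}q^{\|a\|}=\sum_{a\in W(h,c)}t^{|L(a)|}q^{\|L(a)\|+E'(a)}=\sum_{a\in W(h,c)}t^{|L(a)|}q^{\|L(a)\|+E(a)}=F_{h,c}(t,q).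
\]
At $t=1$ the common value is $\prod_{b=1}^k\genfrac{[}{]}{0pt}{}{h_b+c_b}{c_b}$.
\end{theorem}

\begin{remark}
With all $c_b=1$ the theorem concerns all words with $0\le a_i\le h_i$ under a weakly decreasing bound. The monotonicity cannot be dropped. For the bounds $(1,2)$ and lengths $(1,1)$, the words $00,01,02,10,11$ have the same weight in all three sums, while $12$ has weight $tq^3$ in the first sum and $t^2q^4$ in the other two.
\end{remark}

Say that a pair $(\epsilon,\mu)$ of statistics on words has the \emph{row property} if both vanish on the empty word and, for all integers $h,c\ge0$ and every word $v$ with letters in $[0,h]$,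
\begin{equation}\label{eq:row}
\sum_{\alpha\in R(h,c)}t^{\epsilon(\alpha v)}q^{\mu(\alpha v)}=q^{\mu(v)}\sum_{d\ge0}\kappa_{h,c}\bigl(\epsilon(v),d\bigr)\,t^{\epsilon(v)+d}.
\end{equation}
The point is that the effect of prefixing a row depends on $v$ only through $\epsilon(v)$.

\begin{lemma}\label{lem:row}
If $(\epsilon,\mu)$ has the row property, then $\sum_{a\in W(h,c)}t^{\epsilon(a)}q^{\mu(a)}=F_{h,c}$ for all $h,c$ as in Theorem~\ref{thm:words}.
\end{lemma}

\begin{proof}
Induct on $k$. A word $v\in W(h^-,c^-)$ has its letters in $[0,h_1]$, because $h$ is weakly decreasing. Sum \eqref{eq:row} for $h_1,c_1$ over all such $v$ and compare with \eqref{eq:rec}.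
\end{proof}

\section{The smallest case: adding one letter}\label{sec:small}

Let $h=2$, $c=1$ and $s=1$: a single letter $x\in\{0,1,2\}$ is added to a word $v$ with letters in $[0,2]$ whose first statistic is $1$. Here $\kappa_{2,1}(1,0)=1+q$ and $\kappa_{2,1}(1,1)=q^2$, so the row property asks that the factors by which the weight of $v$ is multiplied sum to $1+q+tq^2$. The factors are as follows.
\[
\begin{array}{l|l|l|ccc|l}
\text{pair}&\text{new word}&\text{hypothesis}&x=0&x=1&x=2&\text{sum}\\\hline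
(\mathrm{st},\|\cdot\|)&xv&\mathrm{st}(v)=1&1&q&tq^2&1+q+tq^2\\
(|L|,\|L\|+E')&xv&L(v)=\{1\}&1&q&tq^2&1+q+tq^2\\
(|L|,\|L\|+E')&xv&L(v)=\{2\}&1&tq^2&q&1+q+tq^2\\
(|L|,\|L\|+E)&vx&L(v)=\{1\}&1&q&tq^3&1+q+tq^3\\
(|L|,\|L\|+E)&vx&L(v)=\{2\}&1&tq&q&1+q+tq
\end{array}
\]
In the first line, $xv$ has a staircase of length $2$ exactly when $x=2$. In the second and third lines, $E'$ grows by the number of $l\in L(v)$ with $l\ge x$ when $x\ge1$, and a new letter $x$ also adds $x$ to $\|L\|$. The two contributions compensate: the new letter $2$ costs $2+0$ and the new letter $1$ costs $1+1$. So the sum does not see which set $L(v)$ is.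

The statistic $E$ behaves differently. Prefixing a letter changes $E$ by an amount that depends on more than $L(v)$: prefixing $1$ to $2$ raises $E$ by $1$, and prefixing $1$ to $22$ raises it by $2$. Appending $x\ge1$ raises $E$ by the number of $l\in L(v)$ with $l\le x$, which depends on $L(v)$ alone; but now the contributions reinforce each other, $2+1$ against $1+0$, and the last two lines disagree. The right answer reappears on average. If the words with $L(v)=\{1\}$ and those with $L(v)=\{2\}$ are matched by an $E$-preserving bijection, the two lines occur with relative weights $q^{\|L(v)\|}$, and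
\[
q\,(1+q+tq^3)+q^2(1+q+tq)=(q+q^2)(1+q+tq^2).
\]
Sections~\ref{sec:st}, \ref{sec:Ep} and~\ref{sec:E} generalize these three computations.

\section{Staircases and Durfee rectangles}\label{sec:st}

The kernel $\kappa$ arises from cutting a row along a rectangle (Figure~\ref{fig:durfee}). For $s\ge0$ and a weakly increasing word $\alpha$, let $\delta_s(\alpha)$ be the largest $d\ge0$ such that at least $d$ letters of $\alpha$ are $\ge s+d$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.5]
\fill[gray!35] (0,3) rectangle (4,5);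
\draw (0,4) grid (6,5);
\draw (0,3) grid (5,4);
\draw (0,2) grid (4,3);
\draw (0,1) grid (3,2);
\draw (0,0) grid (1,1);
\draw[dashed] (0,0) rectangle (7,5);
\draw[very thick] (4,0) -- (4,5);
\draw[very thick] (0,3) -- (7,3);
\node[left] at (0,4) {$d$};
\node[left] at (0,1.5) {$c-d$};
\node[above] at (2,5) {$s+d$};
\node[above] at (6,5) {$h-s-d$};
\end{tikzpicture}
\caption{The row $\alpha=1\,3\,4\,5\,6$ with $c=5$ letters bounded by $h=7$, each letter drawn as a bar of cells, the largest on top. For $s=2$ the largest rectangle of $d$ bars and width $s+d$ has $d=2$ (shaded). What remains fits in the $d\times(h-s-d)$ box to its right and in the $(c-d)\times(s+d)$ box below it.}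
\label{fig:durfee}
\end{figure}

\begin{lemma}\label{lem:durfee}
Let $0\le s\le h$ and $c,d\ge0$. Then $\sum q^{\|\alpha\|}=\kappa_{h,c}(s,d)$, the sum being over $\alpha\in R(h,c)$ with $\delta_s(\alpha)=d$. Consequently
\begin{equation}\label{eq:vdm}
\sum_{d\ge0}\kappa_{h,c}(s,d)=\genfrac{[}{]}{0pt}{}{h+c}{c}\qquad(0\le s\le h).
\end{equation}
\end{lemma}

\begin{proof}
If $d>c$ there is no such $\alpha$. If $s+d>h$, then $d\ge1$ because $s\le h$, and no letter is $\ge s+d$, so again there is none. In both cases $\kappa_{h,c}(s,d)=0$. Let $d\le c$ and $s+d\le h$. If at least $d\ge1$ letters are $\ge s+d$, then at least $d-1$ letters are $\ge s+d-1$. So $\delta_s(\alpha)=d$ means that the defining condition holds for $d$ and fails for $d+1$: the last $d$ letters of $\alpha$ lie in $[s+d,h]$ and the first $c-d$ letters lie in $[0,s+d]$. The two parts are arbitrary weakly increasing words in these intervals, and by \eqref{eq:multi} they contribute $q^{d(s+d)}\genfrac{[}{]}{0pt}{}{h-s}{d}$ and $\genfrac{[}{]}{0pt}{}{c+s}{c-d}$.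 Summing over $d$ counts all of $R(h,c)$, and \eqref{eq:multi} gives \eqref{eq:vdm}.
\end{proof}

Identity \eqref{eq:vdm} is the $q$-Vandermonde identity \cite[Ch.~3]{An}. What matters below is that its right side does not depend on $s$.

\begin{proposition}\label{prop:st}
The pair $(\mathrm{st},\|\cdot\|)$ has the row property.
\end{proposition}

\begin{proof}
Let $v$ have letters in $[0,h]$, let $s=\mathrm{st}(v)$ and $\alpha\in R(h,c)$. A staircase of length $s\ge1$ begins with a letter $\ge s$, so $s\le h$. By Lemma~\ref{lem:durfee} it suffices to show $\mathrm{st}(\alpha v)=s+d$ for $d=\delta_s(\alpha)$.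

The $d$ letters of $\alpha$ that are $\ge s+d$, followed by a staircase of length $s$ in $v$, form a staircase of length $s+d$. Conversely, take a staircase of length $r>s$ in $\alpha v$, and let $m$ of its positions lie in $v$. These are its last $m$ positions and form a staircase of length $m$ in $v$, so $m\le s$. The first $r-m\ge r-s\ge1$ positions lie in $\alpha$. The first of them carries a letter $\ge r$, and since $\alpha$ is weakly increasing, all of them do. Thus at least $r-s$ letters of $\alpha$ are $\ge s+(r-s)$, whence $r-s\le d$.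
\end{proof}

\section{The mirror statistic $E'$}\label{sec:Ep}

A pair $(i,l)$ counted by $E'$ depends only on the letter $a_i$ and on the set of letters to its right. This is what makes $E'$ compatible with prefixing rows.

\begin{proposition}\label{prop:Ep}
The pair $(|L|,\|L\|+E')$ has the row property.
\end{proposition}

\begin{proof}
Let $v$ have letters in $[0,h]$, and put $V=L(v)\subseteq[h]$, $s=|V|$. For $\alpha\in R(h,c)$ let $D=L(\alpha)\setminus V$ be the set of new letters and $d=|D|$, so that $|L(\alpha v)|=s+d$ and $\|L(\alpha v)\|=\|V\|+\|D\|$.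

The pairs $(i,l)$ with $i$ a position of $v$ are the same in $v$ and in $\alpha v$. Let $i$ be a position of $\alpha$ with $\alpha_i\ge1$. Every $l\in V\cup D$ with $l>\alpha_i$ occurs to the right of $i$, either in $v$ or later in the weakly increasing word $\alpha$. The letter $l=\alpha_i$ occurs to the right of $i$ unless $\alpha_i\in D$ and $i$ is its last occurrence in $\alpha$, which happens once for each element of $D$. With $\rho(x)=\#\{l\in V\cup D:l\ge x\}$ for $x\ge1$ and $\rho(0)=0$, we get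
\[
E'(\alpha v)-E'(v)=\sum_{i=1}^c\rho(\alpha_i)-d.
\]

Fix $D\subseteq[h]\setminus V$. A row $\alpha$ with this set of new letters consists of one copy of each element of $D$ and an arbitrary multiset $\mathcal M$ of $c-d$ elements of $\{0\}\cup V\cup D$. So $\|L\|+E'$ grows by
\[
\sum_{x\in\mathcal M}\rho(x)+\sum_{x\in D}\bigl(x+\rho(x)-1\bigr).
\]
The map $\rho$ is a bijection from $\{0\}\cup V\cup D$ to $[0,s+d]$, so by \eqref{eq:multi} the sum over $\mathcal M$ contributes $\genfrac{[}{]}{0pt}{}{c+s}{c-d}$, whatever $D$ is. For $x\in D$,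
\[
x+\rho(x)-1=\#\{l\in D:l>x\}+x+\#\{l\in V:l>x\},
\]
and $x+\#\{l\in V:l>x\}=s+\bigl(x-\#\{l\in V:l<x\}\bigr)=s+\mathrm{rk}(x)$, where $\mathrm{rk}(x)$ is the rank of $x$ in $[h]\setminus V$. This is the compensation seen in Section~\ref{sec:small}, and it uses $V\subseteq[h]$ through $|[h]\setminus V|=h-s$. The second sum is therefore $\binom d2+sd+\sum_{x\in D}\mathrm{rk}(x)$. As $D$ runs over the $d$-subsets of $[h]\setminus V$, its set of ranks runs over the $d$-subsets of $[h-s]$, and \eqref{eq:sub} gives the contribution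
\[
q^{\binom d2+sd+\binom{d+1}2}\genfrac{[}{]}{0pt}{}{h-s}{d}=q^{d(s+d)}\genfrac{[}{]}{0pt}{}{h-s}{d}.
\]
The product of the two contributions is $\kappa_{h,c}(s,d)$.
\end{proof}

By Lemma~\ref{lem:row} the first two sums in Theorem~\ref{thm:words} equal $F_{h,c}$. At $t=1$ the first sum factors over the rows, so \eqref{eq:multi} gives
\begin{equation}\label{eq:Ep1}
\sum_{a\in W(h,c)}q^{\|L(a)\|+E'(a)}=F_{h,c}(1,q)=\prod_{b=1}^k\genfrac{[}{]}{0pt}{}{h_b+c_b}{c_b}.
\end{equation}

\section{The statistic $E$}\label{sec:E}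

A pair $(l,j)$ counted by $E$ depends on $a_j$ and on the set of letters to its \emph{left}, so rows must now be appended. The appended row has the smallest bound, and the letters already present may exceed it. We first carry out the averaging of Section~\ref{sec:small}, which determines the generating function at $t=1$, and then recover $t$.

\begin{lemma}\label{lem:E1}
Let $Z(h,c)=\sum_{a\in W(h,c)}q^{\|L(a)\|+E(a)}$. Then $Z(h,c)=\prod_{b=1}^k\genfrac{[}{]}{0pt}{}{h_b+c_b}{c_b}$.
\end{lemma}

\begin{proof}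
Induct on $k$; for $k=0$ both sides are $1$. Let $k\ge1$, let $W^\circ$ be the class with bounds $h_1,\dots,h_{k-1}$ and lengths $c_1,\dots,c_{k-1}$, and let $Z^\circ$ be the corresponding sum. Put $\eta=h_k$ and $\gamma=c_k$, and write $a=v\alpha$ with $v\in W^\circ$, $\alpha\in R(\eta,\gamma)$. Split $L(v)=V_1\cup V_2$ with $V_1=L(v)\cap[\eta]$ and $V_2=L(v)\setminus[\eta]$. Let $p=|V_1|$, $D=L(\alpha)\setminus L(v)\subseteq[\eta]\setminus V_1$ and $d=|D|$.

\emph{The contribution of the last row.} The pairs $(l,j)$ with $j$ a position of $v$ are the same in $v$ and in $v\alpha$. Let $j$ be a position of $\alpha$ with $\alpha_j\ge1$. A letter $l\in L(a)$ with $l\le\alpha_j$ lies in $V_1\cup D$. If $l<\alpha_j$, it occurs to the left of $j$, in $v$ or earlier in $\alpha$. The letter $l=\alpha_j$ occurs to the left of $j$ unless $\alpha_j\in D$ and $j$ is its first occurrence in $\alpha$. With $\rho(x)=\#\{l\in V_1\cup D:l\le x\}$ we get $E(a)-E(v)=\sum_j\rho(\alpha_j)-d$. For fixed $D$, the row $\alpha$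 consists of one copy of each element of $D$ and an arbitrary multiset of $\gamma-d$ elements of $\{0\}\cup V_1\cup D$, a set that $\rho$ maps bijectively onto $[0,p+d]$. The multiset contributes $\genfrac{[}{]}{0pt}{}{\gamma+p}{\gamma-d}$ by \eqref{eq:multi}. The elements of $D$ contribute the exponent
\[
\sum_{x\in D}\bigl(x+\rho(x)-1\bigr)=\|D\|+\binom d2+\nu(V_1,D),\qquad \nu(V_1,D)=\#\{(l,x)\in V_1\times D:l<x\}.
\]

\emph{Symmetry in $V_1$.} For a set $V_2$ of integers $>\eta$ and a $p$-subset $V_1$ of $[\eta]$, consider $\sum q^{E(v)}$ over $v\in W^\circ$ with $L(v)=V_1\cup V_2$. Let $V_1'$ be another $p$-subset of $[\eta]$. Replace the $i$-th smallest element of $V_1$ by the $i$-th smallest element of $V_1'$ throughout $v$, and keep $0$ and the letters of $V_2$. This substitution is order-preserving, so it preserves $E$ and keeps rows weakly increasing. The new letters are at most $\eta\le h_b$ for all $b<k$, so the word stays in $W^\circ$; this is where the monotonicity of $h$ enters. Hence the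 sum depends only on $p$ and $V_2$; call it $g(p,V_2)$. By \eqref{eq:sub},
\[
Z^\circ=\sum_{p=0}^{\eta}\sum_{V_2}g(p,V_2)\,q^{\|V_2\|}\,q^{\binom{p+1}2}\genfrac{[}{]}{0pt}{}{\eta}{p},\qquad Z(h,c)=\sum_{p=0}^{\eta}\sum_{V_2}g(p,V_2)\,q^{\|V_2\|}\,\Phi(p),
\]
where
\[
\Phi(p)=\sum_{d\ge0}q^{\binom d2}\genfrac{[}{]}{0pt}{}{\gamma+p}{\gamma-d}\sum_{V_1,D}q^{\|V_1\cup D\|+\nu(V_1,D)},
\]
the inner sum being over disjoint subsets $V_1,D$ of $[\eta]$ of sizes $p$ and $d$.

\emph{Averaging.} In the inner sum fix $U=V_1\cup D$ and sum over its splittings by \eqref{eq:split}, then sum over $U$ by \eqref{eq:sub}. The result is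
\[
q^{\binom{p+d+1}2}\genfrac{[}{]}{0pt}{}{\eta}{p+d}\genfrac{[}{]}{0pt}{}{p+d}{d}=q^{\binom{p+1}2+pd+\binom{d+1}2}\genfrac{[}{]}{0pt}{}{\eta}{p}\genfrac{[}{]}{0pt}{}{\eta-p}{d},
\]
both products of $q$-binomials being $(q;q)_\eta/\bigl((q;q)_p(q;q)_d(q;q)_{\eta-p-d}\bigr)$ for $p+d\le\eta$ and $0$ otherwise. Since $\binom d2+pd+\binom{d+1}2=d(p+d)$, identity \eqref{eq:vdm} gives
\[
\Phi(p)=q^{\binom{p+1}2}\genfrac{[}{]}{0pt}{}{\eta}{p}\sum_{d\ge0}\kappa_{\eta,\gamma}(p,d)=q^{\binom{p+1}2}\genfrac{[}{]}{0pt}{}{\eta}{p}\genfrac{[}{]}{0pt}{}{\eta+\gamma}{\gamma}.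
\]
Hence $Z(h,c)=\genfrac{[}{]}{0pt}{}{h_k+c_k}{c_k}Z^\circ$.
\end{proof}

If $t$ is carried through this proof, the last factor becomes $\sum_dt^d\kappa_{\eta,\gamma}(p,d)$. It depends on $p=|L(v)\cap[h_k]|$, which the generating function of $W^\circ$ does not record, and the induction does not close. The variable $t$ is recovered differently. Both $E$ and $E'$ depend only on the relative order of the nonzero letters, so the identity at $t=1$, known for \emph{all} bounds $h$, is a triangular system that separates the sets $L(a)$.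

\begin{proposition}\label{prop:EE}
Let $k\ge1$ and let $h,c$ be as in Theorem~\ref{thm:words}. For every $A\subseteq[h_1]$, the statistics $E$ and $E'$ are equidistributed on $\{a\in W(h,c):L(a)=A\}$.
\end{proposition}

\begin{proof}
Fix $c$. Let $G(h)=\sum q^{E(a)}$ and $G'(h)=\sum q^{E'(a)}$, both over the words $a\in W(h,c)$ with $L(a)=[h_1]$. For $A\subseteq[h_1]$ put $h^A=(|A\cap[h_1]|,\dots,|A\cap[h_k]|)$, a weakly decreasing sequence with $h^A_1=|A|$. The $i$-th smallest element of $A$ is at most $h_b$ if and only if $i\le h^A_b$. So replacing the $i$-th smallest element of $A$ by $i$ is a bijection from $\{a\in W(h,c):L(a)=A\}$ to $\{a\in W(h^A,c):L(a)=[h_1^A]\}$, and it preserves $E$ and $E'$. It therefore suffices to prove $G(h)=G'(h)$ for all $h$.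

All letters of a word in $W(h,c)$ are at most $h_1$. Sorting the words by $A=L(a)$, Lemma~\ref{lem:E1} and \eqref{eq:Ep1} give
\[
\sum_{A\subseteq[h_1]}q^{\|A\|}G(h^A)=\prod_{b=1}^k\genfrac{[}{]}{0pt}{}{h_b+c_b}{c_b}=\sum_{A\subseteq[h_1]}q^{\|A\|}G'(h^A).
\]
Induct on $h_1$. The terms with $A\ne[h_1]$ have $h_1^A<h_1$ and agree by induction; there are none if $h_1=0$. For $A=[h_1]$ we have $h^A=h$, so $q^{\|A\|}G(h)=q^{\|A\|}G'(h)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:words}]
For $k=0$ everything equals $1$. For $k\ge1$, the first two sums equal $F_{h,c}$ by Lemma~\ref{lem:row} and Propositions~\ref{prop:st} and~\ref{prop:Ep}. The weight $t^{|L(a)|}q^{\|L(a)\|}$ depends only on $L(a)$, so the third sum equals the second by Proposition~\ref{prop:EE}. The value at $t=1$ is \eqref{eq:Ep1}.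
\end{proof}

\section{Descents of the inverse}\label{sec:ides}

The pair $(\mathrm{ides},\mathrm{imaj})$ is not read off the code. We compute its generating function as a series by MacMahon's argument and then show that the series obeys the recursion \eqref{eq:rec}. The first step turns a descent set into strict inequalities.

\begin{lemma}\label{lem:strict}
Let $n\ge1$ and $J\subseteq[n-1]$. For $s\ge0$ let $Y_s(J)$ be the set of integer sequences $s\ge y_1\ge\dots\ge y_n\ge0$ with $y_v>y_{v+1}$ for all $v\in J$. Then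
\[
\sum_{s\ge0}t^s\sum_{y\in Y_s(J)}q^{\|y\|}=\frac{t^{|J|}q^{\|J\|}}{(t;q)_{n+1}}.
\]
\end{lemma}

\begin{proof}
Put $z_v=y_v-\#\{i\in J:i\ge v\}$. Then $z_v-z_{v+1}$ equals $y_v-y_{v+1}-1$ for $v\in J$ and $y_v-y_{v+1}$ otherwise, while $z_n=y_n$ and $z_1=y_1-|J|$. So $y\mapsto z$ is a bijection from $Y_s(J)$ to the sequences $s-|J|\ge z_1\ge\dots\ge z_n\ge0$. Each $i\in J$ is counted for $v=1,\dots,i$, so $\|y\|=\|z\|+\|J\|$. By \eqref{eq:multi} the inner sum is $q^{\|J\|}\genfrac{[}{]}{0pt}{}{n+s-|J|}{n}$, which is $0$ for $s<|J|$, and \eqref{eq:series} finishes the proof.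
\end{proof}

\begin{proposition}\label{prop:ides}
For every composition $c=(c_1,\dots,c_k)$ of $n$,
\[
\sum_{\mathrm{Des}(\pi)\subseteq S(c)}t^{\mathrm{ides}(\pi)}q^{\mathrm{imaj}(\pi)}=(t;q)_{n+1}\sum_{s\ge0}t^s\prod_{b=1}^k\genfrac{[}{]}{0pt}{}{c_b+s}{c_b}.
\]
\end{proposition}

\begin{proof}
Cut the positions $[n]$ into consecutive blocks of sizes $c_1,\dots,c_k$. Let $\mathrm{Des}(\pi)\subseteq S(c)$, so that $\pi$ increases on each block. Let $\sigma=\pi^{-1}$, and let $w_v$ be the index of the block that contains the position $\sigma_v$ of the value $v$. Since $\pi$ is determined by the sets of values on the blocks, $\pi\mapsto w=w_1\cdots w_n$ is a bijection onto the set $\mathcal R$ of rearrangements of $1^{c_1}\cdots k^{c_k}$. If $w_v\ne w_{v+1}$, then $\sigma_v>\sigma_{v+1}$ exactly when $w_v>w_{v+1}$, because the blocks are consecutive intervals. If $w_v=w_{v+1}$, then $v$ precedes $v+1$ in a block on which $\pi$ increases, so $\sigma_v<\sigma_{v+1}$. Thus $\mathrm{Des}(\sigma)=\mathrm{Des}(w)$,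 and the left side is $\sum_{w\in\mathcal R}t^{\mathrm{des}(w)}q^{\mathrm{maj}(w)}$.

By \eqref{eq:multi}, $\prod_b\genfrac{[}{]}{0pt}{}{c_b+s}{c_b}$ counts multisets of $n$ pairs $(y,b)$ with $y\in[0,s]$, exactly $c_b$ of which have second entry $b$, by the sum of the first entries. List the pairs by decreasing $y$, breaking ties by increasing $b$. This is a bijection onto the pairs $(y,w)$ with $w\in\mathcal R$, $s\ge y_1\ge\dots\ge y_n\ge0$ and $w_v\le w_{v+1}$ whenever $y_v=y_{v+1}$; the last condition says $y\in Y_s(\mathrm{Des}(w))$. Summing Lemma~\ref{lem:strict} over $w\in\mathcal R$ gives the claim.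
\end{proof}

Adding a block of size $c$ to a composition of $N$ multiplies the coefficient of $t^s$ in the series by $\genfrac{[}{]}{0pt}{}{c+s}{c}$. By \eqref{eq:series}, the coefficient of $t^s$ in $t^r/(t;q)_{N+1}$ is $\genfrac{[}{]}{0pt}{}{N+s-r}{N}$. So the next identity says that on numerators this operation sends $t^r$ to $\sum_d\kappa_{N,c}(r,d)t^{r+d}$, as in \eqref{eq:rec}.

\begin{lemma}\label{lem:I}
For integers $0\le r\le N$ and $c,s\ge0$,
\begin{equation}\label{eq:I}
\genfrac{[}{]}{0pt}{}{N+s-r}{N}\genfrac{[}{]}{0pt}{}{c+s}{c}=\sum_{d\ge0}q^{d(r+d)}\genfrac{[}{]}{0pt}{}{N-r}{d}\genfrac{[}{]}{0pt}{}{c+r}{c-d}\genfrac{[}{]}{0pt}{}{N+c+s-r-d}{N+c}.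
\end{equation}
\end{lemma}

\begin{proof}
If $s<r$ both sides vanish. Let $M=s-r\ge0$; the terms with $d>M$ vanish. Writing $1-q^{i-m}=-q^{i-m}(1-q^{m-i})$ in each factor gives
\[
(q^{-m};q)_d=(-1)^dq^{\binom d2-md}\,\frac{(q;q)_m}{(q;q)_{m-d}}\qquad(0\le d\le m),
\]
and $(q^{-m};q)_d=0$ for $d>m\ge0$. Together with $(q;q)_{r+d}=(q;q)_r(q^{r+1};q)_d$ this yields, for $0\le d\le M$,
\begin{align*}
\genfrac{[}{]}{0pt}{}{N-r}{d}&=(-1)^dq^{(N-r)d-\binom d2}\,\frac{(q^{-(N-r)};q)_d}{(q;q)_d},\\
\genfrac{[}{]}{0pt}{}{c+r}{c-d}&=(-1)^dq^{cd-\binom d2}\genfrac{[}{]}{0pt}{}{c+r}{c}\frac{(q^{-c};q)_d}{(q^{r+1};q)_d},\\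
\genfrac{[}{]}{0pt}{}{N+c+M-d}{N+c}&=q^{-(N+c)d}\genfrac{[}{]}{0pt}{}{N+c+M}{M}\frac{(q^{-M};q)_d}{(q^{-(N+c+M)};q)_d};
\end{align*}
in the first two lines both sides vanish if $d>N-r$, respectively $d>c$. The signs cancel, and the power of $q$ in the $d$-th term is
\[
d(r+d)+(N-r)d+cd-d(d-1)-(N+c)d=d.
\]
Take $a=q^{-(N-r)}$, $b=q^{-c}$, $C=q^{r+1}$ in \eqref{eq:saal}. Then $abq^{1-M}/C=q^{-(N+c+M)}$, $C/a=q^{N+1}$, $C/b=q^{r+c+1}$ and $C/(ab)=q^{N+c+1}$, and no denominator vanishes since $d\le M\le N+c+M$. As $\genfrac{[}{]}{0pt}{}{N+c+M}{M}=(q^{N+c+1};q)_M/(q;q)_M$, the right side of \eqref{eq:I} equals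
\[
\genfrac{[}{]}{0pt}{}{c+r}{c}\frac{(q^{N+c+1};q)_M}{(q;q)_M}\cdot\frac{(q^{N+1};q)_M\,(q^{r+c+1};q)_M}{(q^{r+1};q)_M\,(q^{N+c+1};q)_M}=\frac{(q^{N+1};q)_M}{(q;q)_M}\cdot\frac{(q;q)_{c+r+M}}{(q;q)_c\,(q;q)_{r+M}}.
\]
The two factors on the right are $\genfrac{[}{]}{0pt}{}{N+M}{N}$ and $\genfrac{[}{]}{0pt}{}{c+s}{c}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:gf}]
By Lemma~\ref{lem:reduce} and Theorem~\ref{thm:words}, the three pairs read off the code have generating function $F_{N,c}$, the first sum in the theorem. By Proposition~\ref{prop:ides}, $(\mathrm{ides},\mathrm{imaj})$ has the right side as generating function. It remains to show that the two sides agree. With $F_{N,c}=\sum_rf_rt^r$, this means by \eqref{eq:series} that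
\begin{equation}\label{eq:coef}
\sum_rf_r\genfrac{[}{]}{0pt}{}{n+s-r}{n}=\prod_{b=1}^k\genfrac{[}{]}{0pt}{}{c_b+s}{c_b}\qquad(s\ge0).
\end{equation}
Induct on $k$. For $k=1$ we have $N_1=0$, $F_{N,c}=1$ and $c_1=n$, so both sides are $\genfrac{[}{]}{0pt}{}{n+s}{n}$. For $k>1$, the sequence $(c_2,\dots,c_k)$ is a composition of $N_1$ with bounds $N_2,\dots,N_k$. Let $f^-_r$ be the coefficients of its polynomial; they vanish unless $0\le r\le N_2\le N_1$. By induction, Lemma~\ref{lem:I} and $N_1+c_1=n$,
\[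
\prod_{b=1}^k\genfrac{[}{]}{0pt}{}{c_b+s}{c_b}=\sum_rf^-_r\genfrac{[}{]}{0pt}{}{N_1+s-r}{N_1}\genfrac{[}{]}{0pt}{}{c_1+s}{c_1}=\sum_{r,d}f^-_r\,\kappa_{N_1,c_1}(r,d)\genfrac{[}{]}{0pt}{}{n+s-r-d}{n},
\]
which is the left side of \eqref{eq:coef} by \eqref{eq:rec}.
\end{proof}

This completes the proofs of Theorems~\ref{thm:gf}, \ref{thm:des} and~\ref{thm:conj}.

\section{The joint distribution}\label{sec:joint}

\begin{proof}[Proof of Theorem~\ref{thm:joint}]
By the proof of Theorem~\ref{thm:conj}, we may compute $A_n$ from the quadruple $(\mathrm{des},\mathrm{maj},\mathrm{imaj},\mathrm{ides})$. The idea is to expand the descents of $\pi$ by Lemma~\ref{lem:strict} and to sum over $\pi$ first. For $n\ge1$,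
\[
\frac{A_n}{(t_1;q_1)_{n+1}}=\sum_{r\ge0}t_1^r\sum_{r\ge y_1\ge\dots\ge y_n\ge0}q_1^{\|y\|}\sum_{\pi:\ y\in Y_r(\mathrm{Des}(\pi))}t_2^{\mathrm{ides}(\pi)}q_2^{\mathrm{imaj}(\pi)}.
\]
A sequence $y$ corresponds to the numbers $m_i=\#\{v:y_v=i\}$, $0\le i\le r$, which are arbitrary nonnegative integers with sum $n$, and $\|y\|=\sum_iim_i$. The condition on $\pi$ says that each descent of $\pi$ is the last position of a maximal block on which $y$ is constant, that is, $\mathrm{Des}(\pi)\subseteq S(c)$, where $c$ is $(m_r,m_{r-1},\dots,m_0)$ with the zeros removed. A zero contributes the factor $\genfrac{[}{]}{0pt}{}{s}{0}=1$, so Proposition~\ref{prop:ides} gives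
\[
\frac{A_n}{(t_1;q_1)_{n+1}(t_2;q_2)_{n+1}}=\sum_{r,s\ge0}t_1^rt_2^s\sum_{m_0+\dots+m_r=n}\ \prod_{i=0}^rq_1^{im_i}\genfrac{[}{]}{0pt}{}{m_i+s}{m_i}_{q_2}.
\]
For $n=0$ both sides are $1/\bigl((1-t_1)(1-t_2)\bigr)$. Multiply by $u^n$ and sum over $n$. The sums over the $m_i$ become independent, and \eqref{eq:series} gives $\sum_{m\ge0}x^m\genfrac{[}{]}{0pt}{}{m+s}{m}_{q_2}=\prod_{j=0}^s(1-xq_2^j)^{-1}$, which we apply with $x=uq_1^i$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{An}
Andrews, \emph{The Theory of Partitions}.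

\bibitem{GR}
Gasper and Rahman, \emph{Basic Hypergeometric Series}.

\bibitem{LE}
\emph{Linear Extensions of Posets and Permutation Statistics},
\texttt{https://www.lehigh.edu/\~{}mas906/papers/thesis.pdf}.

\end{thebibliography}
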